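# Two positive solutions of $-\Delta u=u^5+\mu u^q$ on bounded domains of $\mathbb R^3$

## 1. The price of concentrating in the unit ball

We start with a computation. On $\mathbb R^3$ the Sobolev inequality reads $\|\nabla u\|_2^2\ge S\|u\|_6^2$ for $u\in D^{1,2}(\mathbb R^3)$, with best constant $S$. It is an equality for the Aubin–Talenti functions, which we call *bubbles*:
$$U_\delta(x)=\frac{3^{1/4}\delta^{1/2}}{(\delta^2+|x|^2)^{1/2}}=\delta^{-1/2}U_1(x/\delta),\qquad \delta>0 .$$
They solve $-\Delta U_\delta=U_\delta^5$. Indeed, for $\delta=1$ we have $-s^2U_1'(s)=3^{1/4}s^3(1+s^2)^{-3/2}$, whose derivative is $3^{5/4}s^2(1+s^2)^{-5/2}=s^2U_1^5$, and the scaling preserves the equation. Hence $\int_{\mathbb R^3}|\nabla U_\delta|^2=\int_{\mathbb R^3}U_\delta^6$. Calling this number $Y$, equality in Sobolev says $Y=SY^{1/3}$, so $Y=S^{3/2}$. Put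
$$T:=\tfrac13S^{3/2},\qquad\text{so}\qquad \int_{\mathbb R^3}|\nabla U_\delta|^2=\int_{\mathbb R^3}U_\delta^6=3T .$$

Now force a bubble to live in the unit ball $B_1$ with zero boundary values. Since $U_\delta$ is radial, it is constant on $\partial B_1$, and we simply subtract that constant:
$$P_\delta=U_\delta-h_\delta,\qquad h_\delta=3^{1/4}\delta^{1/2}(1+\delta^2)^{-1/2}.$$
What does this cost? As $\nabla P_\delta=\nabla U_\delta$ on $B_1$,
$$A:=\int_{B_1}|\nabla P_\delta|^2=3T-4\pi\sqrt3\,\delta\int_1^\infty\frac{s^4\,ds}{(\delta^2+s^2)^3}=3T-4\pi\sqrt3\,\delta+O(\delta^3).$$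
Next, by Taylor's formula, $0\le(U-h)^6-U^6+6U^5h\le15U^4h^2$ for $0\le h\le U$. Here $\int_{\mathbb R^3} U_\delta^4=C\delta$, $\int_{|x|>1}U_\delta^6=O(\delta^3)$, $\int_{|x|>1}U_\delta^5=O(\delta^{5/2})$, and $\int_{\mathbb R^3}U_\delta^5=\lim_{s\to\infty}(-4\pi s^2U_\delta'(s))=4\pi3^{1/4}\delta^{1/2}$. Therefore
$$B:=\int_{B_1}P_\delta^6=3T-24\pi\sqrt3\,\delta+O(\delta^2).$$
Consider the critical energy $\frac{t^2}2A-\frac{t^6}6B$ along the ray $tP_\delta$. Its maximum is at $t^4=A/B$ and equals $\frac13A^{3/2}B^{-1/2}$. With $\alpha=4\pi\sqrt3\,\delta/(3T)$ this is $T(1-\alpha)^{3/2}(1-6\alpha)^{-1/2}+O(\delta^2)=T(1+\frac32\alpha)+O(\delta^2)$, that is,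
$$\max_{t\ge0}\Big(\frac{t^2}2A-\frac{t^6}6B\Big)=T+2\sqrt3\,\pi\,\delta+O(\delta^2).\tag{1}$$
So confinement costs an energy of order exactly $\delta$.

Now add a lower-order term that rewards $u$ for being nonzero: subtract $\frac{\mu t^{q+1}}{q+1}\int_{B_1}P_\delta^{q+1}$, with $\mu>0$ and, for this computation, $2<q<5$. Substitute $x=\delta y$. We have $\delta^{1/2}P_\delta(\delta y)\to U_1(y)$ pointwise, dominated by $U_1$, and $U_1^{q+1}$ is integrable because $q+1>3$. Hence $\int_{B_1}P_\delta^{q+1}=k_q\delta^{(5-q)/2}(1+o(1))$ with $k_q=\int_{\mathbb R^3}U_1^{q+1}$. The maximizing $t$ tends to $1$ both with and without the new term. Inserting the maximizer without the term gives a lower bound for the new maximum, and inserting the maximizer with it gives an upper bound, so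
$$\max_{t\ge0}\Big(\frac{t^2}2A-\frac{t^6}6B-\frac{\mu t^{q+1}}{q+1}\int_{B_1} P_\delta^{q+1}\Big)=T+2\sqrt3\,\pi\,\delta\,(1+o(1))-\frac{\mu k_q}{q+1}\,\delta^{(5-q)/2}(1+o(1)).\tag{2}$$
Everything hinges on whether $\frac{5-q}2$ is larger or smaller than $1$. If $q>3$, the reward wins as $\delta\to0$, and concentrating brings the energy below $T$, however small $\mu$ is. If $q<3$, the cost wins, and concentrated profiles have energy *above* $T$, however large $\mu$ is, once $\delta$ is small.

Keep $q<3$ and let $\mu$ be large. A fixed function $\varphi\ge0$, $\varphi\ne0$, has $\max_t\big(\frac{t^2}{2}\|\nabla\varphi\|_2^2-\frac{\mu t^{q+1}}{q+1}\|\varphi\|_{q+1}^{q+1}\big)=C\mu^{-2/(q-1)}$, which is tiny. Walk from such a low-energy profile to a bubble with $\delta\to0$: one starts far below $T$ and approaches $T$ from above. There is a hill on the way, and hills suggest a second critical point.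

## 2. Two solutions on every domain?

Let $\Omega\subset\mathbb R^3$ be a smooth bounded domain (connected). For $1<q<5$ and a constant $\mu$ we look for $u$ with
$$-\Delta u=u^5+\mu u^q\ \text{ on }\Omega,\qquad u>0\ \text{ on }\Omega,\qquad u=0\ \text{ on }\partial\Omega.\tag{3}$$
The exponent $5=(N+2)/(N-2)$ with $N=3$ is critical: $H^1_0(\Omega)\subset L^6(\Omega)$ is continuous but not compact. Two known theorems frame the question.

**Theorem (Brezis–Nirenberg).** Assume $\Omega$ is any domain in $\mathbb R^3$ and $3<q<5$. Then for every $\mu>0$ there exists a solution of (3). If $1<q<3$, one has to assume that $\mu$ is large enough in order to have a solution. If $1<q<3$ and $\Omega$ is starshaped, no solution exists for $\mu>0$ small.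

**Theorem (Atkinson–Peletier).** Assume $\Omega$ is a ball in $\mathbb R^3$ and $1<q<3$. Then there is a constant $\nu_0>0$ such that (3) has at least two solutions if $\mu>\nu_0$, and no solution if $\mu<\nu_0$.

The question: *for every smooth bounded domain and $1<q<3$, does (3) have at least two solutions for all large $\mu$?* The answer is yes. To state the results, let $H=H^1_0(\Omega)$ with $\|u\|=\|\nabla u\|_2$ and the corresponding inner product, $u_\pm=\max(\pm u,0)$, and
$$I_\mu(u)=\tfrac12\int|\nabla u|^2-\tfrac16\int u_+^6-\tfrac{\mu}{q+1}\int u_+^{q+1},$$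
$$N_\mu=\{u\in H:u_+\neq0,\ \langle I_\mu'(u),u\rangle=0\},\qquad c_\mu=\inf_{N_\mu}I_\mu .$$
Integrals are over $\Omega$ unless another set is shown.

**Theorem 1.** Let $1<q<3$ and let $\mu>0$ satisfy $c_\mu<T$. Then (3) has two solutions $u_1\ne u_2$ with
$$I_\mu(u_1)=c_\mu<T<I_\mu(u_2)<T+c_\mu .$$
Moreover $c_\mu\le C\mu^{-2/(q-1)}$, so $c_\mu<T$ for all large $\mu$.

**Theorem 2.** Let $1<q<3$ and $\mu_*:=\inf\{\mu>0:c_\mu<T\}$. Then $0<\mu_*<\infty$, $\{\mu>0:c_\mu<T\}=(\mu_*,\infty)$, and there is $\tau>0$ such that (3) has at least two solutions for every $\mu>\mu_*-\tau$.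

**Theorem 3.** Let $\Omega$ be a ball and $3\le q<5$. Then for all large $\mu$, (3) has exactly one solution.

Theorem 1 answers the question. By Theorems 1 and 3, for $1<q<5$ the statement "on every $\Omega$, (3) has at least two solutions for all large $\mu$" holds if and only if $q<3$. By the Brezis–Nirenberg theorem some lower bound on $\mu$ is unavoidable in the range $1<q<3$.

**Solutions are critical points.** Since $q+1>2$, the function $s_+^{q+1}$ is $C^2$, and $I_\mu\in C^2(H)$, with $I_\mu''$ bounded on bounded sets. Let $u\ne0$ be a critical point, so $-\Delta u=u_+^5+\mu u_+^q$ weakly. Testing with $u_-$ gives $-\|\nabla u_-\|_2^2=0$, so $u\ge0$. The Brezis–Kato theorem gives $u\in L^s$ for all $s<\infty$, and elliptic regularity gives $u\in C^2(\overline\Omega)$. The strong maximum principle gives $u>0$. So the nonzero critical points of $I_\mu$ are exactly the solutions of (3).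

## 3. One critical point per ray: the Nehari manifold

In this section $\mu>0$ and $1<q<5$. For $u_+\ne0$ write
$$A=\int|\nabla u|^2,\qquad B=\int u_+^6,\qquad D=\mu\int u_+^{q+1},\qquad G(u)=\langle I_\mu'(u),u\rangle=A-B-D .$$
The set $N_\mu$ is the *Nehari manifold*: the points where $I_\mu$ is stationary along the ray through them.

**Example.** Let $q=3$. Then $tu\in N_\mu$ means $A=Bt^4+Dt^2$, so $t^2=\big(-D+\sqrt{D^2+4AB}\big)/(2B)$. Each ray with $u_+\neq0$ meets $N_\mu$ exactly once.

**Step 1: every ray meets $N_\mu$ once, at its highest point.** We have $\frac1t\frac{d}{dt}I_\mu(tu)=A-Bt^4-Dt^{q-1}$, which is strictly decreasing in $t>0$, positive for small $t$ and negative for large $t$. So there is a unique $t_\mu(u)>0$ with $t_\mu(u)u\in N_\mu$, and it is the strict global maximizer of $t\mapsto I_\mu(tu)$ on $[0,\infty)$. Put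
$$m_\mu(u)=\max_{t\ge0}I_\mu(tu)=I_\mu(t_\mu(u)u).$$
The function $A-Bt^4-Dt^{q-1}$ is $C^1$ in $(t,\mu,u)$ with negative $t$-derivative, so by the implicit function theorem $t_\mu(u)$ and $m_\mu(u)$ are continuous in $(\mu,u)$. Also $m_\mu(su)=m_\mu(u)$ for $s>0$, $m_\mu(u)$ is nonincreasing in $\mu$, $I_\mu=m_\mu$ on $N_\mu$, and $c_\mu=\inf m_\mu$.

**Step 2: to do analysis on $N_\mu$ we check that it is a closed manifold, away from $0$.** On $N_\mu$ Sobolev's inequality gives $A=B+D\le C(A^3+\mu A^{(q+1)/2})$. Since $A>0$, this forces $A\ge a_0>0$, with $a_0$ uniform for $\mu$ in bounded sets. A limit in $H$ of points of $N_\mu$ satisfies $B+D=A\ge a_0$, so $u_+\ne0$: the set $N_\mu$ is closed. The functional $G$ is $C^2$, and on $N_\mu$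
$$\langle G'(u),u\rangle=2A-6B-(q+1)D=-4B-(q-1)D\le-(q-1)A<0 .\tag{4}$$
As $\{u_+\neq0\}$ is open, $N_\mu$ is a closed $C^2$ submanifold of $H$ with tangent space $\nabla G(u)^\perp$ at $u$ (gradients are taken in $H$). The tangential gradient
$$\nabla_NI_\mu=\nabla I_\mu-\frac{(\nabla I_\mu,\nabla G)}{\|\nabla G\|^2}\nabla G$$
is the orthogonal projection of $\nabla I_\mu$ on the tangent space, and is $C^1$ near $N_\mu$. Substituting $D=A-B$,
$$I_\mu(u)=\Big(\frac12-\frac1{q+1}\Big)A+\Big(\frac1{q+1}-\frac16\Big)B\ge\Big(\frac12-\frac1{q+1}\Big)A\qquad(u\in N_\mu).\tag{5}$$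
So $c_\mu>0$, and bounded energy on $N_\mu$ implies boundedness in $H$. Every nonzero critical point lies in $N_\mu$ and so has energy at least $c_\mu$.

**Step 3: the constraint is harmless.** *If $u_n\in N_\mu$, $I_\mu(u_n)$ is bounded and $\nabla_NI_\mu(u_n)\to0$, then $I'_\mu(u_n)\to0$.* Write $\nabla I_\mu(u_n)=\lambda_n\nabla G(u_n)+o(1)$ and take the inner product with the bounded sequence $u_n$. Since $(\nabla I_\mu(u_n),u_n)=G(u_n)=0$, we get $0=\lambda_n\langle G'(u_n),u_n\rangle+o(1)$, and by (4) $|\langle G'(u_n),u_n\rangle|\ge(q-1)a_0$. So $\lambda_n\to0$, and $\nabla G$ is bounded on bounded sets. In particular, critical points of $I_\mu|_{N_\mu}$ are critical points of $I_\mu$.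

**Step 4: minimizing sequences can be made almost critical.** Let $Q\subset N_\mu$ be closed and nonempty. Ekeland's principle on the complete metric space $Q$ gives $u_n\in Q$ with $I_\mu(u_n)\to\inf_QI_\mu$ and
$$I_\mu(w)\ge I_\mu(u_n)-\tfrac1n\|w-u_n\|\qquad\text{for all }w\in Q .$$
Suppose $Q$ contains a neighborhood of $u_n$ in $N_\mu$. For a tangent vector $\varphi$ at $u_n$ take a $C^1$ curve $w(s)$ in $N_\mu$ with $w(0)=u_n$, $w'(0)=\varphi$; it stays in $Q$ for small $s$. Dividing by $s$ and letting $s\downarrow0$ gives $(\nabla I_\mu(u_n),\varphi)\ge-\frac1n\|\varphi\|$. With $\varphi=-\nabla_NI_\mu(u_n)$ this yields $\|\nabla_NI_\mu(u_n)\|\le\frac1n$.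

**Step 5: the size of $c_\mu$.** Dropping the sextic term for a fixed $\varphi\ge0$, $\varphi\ne0$, gives $c_\mu\le m_\mu(\varphi)\le C\mu^{-2/(q-1)}$, by the computation at the end of Section 1.

## 4. Bubbles in a general domain

We repeat Section 1 on $\Omega$, with orders of magnitude in place of exact constants. Translate so that $0\in\Omega$. Let $P_\delta\in H$ solve $-\Delta P_\delta=U_\delta^5$ in $\Omega$, and put $h_\delta=U_\delta-P_\delta$. Then $h_\delta$ is harmonic with boundary values $U_\delta$, so $0\le h_\delta\le C\delta^{1/2}$ by the maximum principle, and $0<P_\delta\le U_\delta$. On $B_1$ this is the function of Section 1.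

With $\int_{\mathbb R^3}U_\delta^5=O(\delta^{1/2})$ and $\int_{\mathbb R^3\setminus\Omega}U_\delta^6=O(\delta^3)$ we get
$$\int|\nabla P_\delta|^2=\int_\Omega U_\delta^5(U_\delta-h_\delta)=S^{3/2}+O(\delta),\qquad S^{3/2}\ge\int P_\delta^6\ge\int_\Omega(U_\delta^6-6U_\delta^5h_\delta)=S^{3/2}+O(\delta).$$
Dropping the $\mu$-term and using $\max_t(\frac A2t^2-\frac B6t^6)=\frac13A^{3/2}B^{-1/2}$ we obtain, with $C$ independent of $\mu>0$,
$$m_\mu(P_\delta)\le T+C\delta,\qquad\text{hence}\quad c_\mu\le T\ \text{ for all }\mu>0.\tag{6}$$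
Finally, for $1\le r<3$ the function $|x|^{-1}$ is in $L^r(\Omega)$, so
$$\|P_\delta\|_r\le\|U_\delta\|_{L^r(\Omega)}\le3^{1/4}\delta^{1/2}\big\||x|^{-1}\big\|_{L^r(\Omega)}=C_r\delta^{1/2}.\tag{7}$$

## 5. The levels at which compactness is lost

Again $1<q<5$.

**Definition.** $I_\mu|_{N_\mu}$ satisfies (PS)$_c$ if every sequence $u_n\in N_\mu$ with $I_\mu(u_n)\to c$ and $\nabla_NI_\mu(u_n)\to0$ has a subsequence converging in $H$.

**Example: compactness fails at level $T$.** The free functional already shows this. As $\delta\to0$ we have $\|P_\delta\|_6$ bounded and $\|P_\delta\|_r\to0$ for $r<3$, so $P_\delta\to0$ in $L^{q+1}$ by interpolation, and $I_\mu(P_\delta)\to\frac12S^{3/2}-\frac16S^{3/2}=T$. Moreover $I_\mu'(P_\delta)$ is represented by $U_\delta^5-P_\delta^5-\mu P_\delta^q$. Here $0\le U_\delta^5-P_\delta^5\le5U_\delta^4h_\delta$ has $L^{6/5}$ norm at most $C\delta^{1/2}\|U_\delta^4\|_{6/5}=O(\delta)$, and $P_\delta^q\to0$ in $L^{(q+1)/q}$. So $I'_\mu(P_\delta)\to0$. But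 $P_\delta\rightharpoonup0$ weakly while $\|P_\delta\|^2\to S^{3/2}$.

The next lemma says that below $2T$ losing everything to bubbles can happen only at the level $T$.

**Lemma 4.** Let $\mu_n\to\mu>0$, $I_{\mu_n}(u_n)\to c$, $I'_{\mu_n}(u_n)\to0$ in $H^{-1}$. Then, for a subsequence, $u_n\rightharpoonup u$ in $H$, where $u\ge0$ and $I'_\mu(u)=0$. Either $u_n\to u$ strongly and $I_\mu(u)=c$, or $c\ge I_\mu(u)+T$. If $u=0$, the convergence is not strong, and $c<2T$, then $c=T$.

*Proof.* **Step 1: reduce to a bounded, nonnegative sequence with fixed $\mu$.** From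
$$I_{\mu_n}(u_n)-\tfrac1{q+1}\langle I'_{\mu_n}(u_n),u_n\rangle\ge\big(\tfrac12-\tfrac1{q+1}\big)\|\nabla u_n\|_2^2$$
and the fact that the left side is at most $C+o(1)\|u_n\|$, the sequence is bounded. Hence $I_\mu(u_n)\to c$ and $I_\mu'(u_n)\to0$. Testing with $(u_n)_-$ gives $-\|\nabla(u_n)_-\|_2^2=o(1)\|\nabla(u_n)_-\|_2$, so $(u_n)_-\to0$ in $H$. As $I_\mu$ and $I'_\mu$ are Lipschitz on bounded sets, we may replace $u_n$ by $(u_n)_+$.

**Step 2: split off the weak limit.** For a subsequence $u_n\rightharpoonup u$ in $H$, and $u_n\to u$ a.e. and in $L^{q+1}$. Then $u\ge0$. Also $u_n^5\rightharpoonup u^5$ in $L^{6/5}$ (bounded and a.e. convergent) and $u_n^q\to u^q$ in $L^{(q+1)/q}$, so $I'_\mu(u)=0$. Let $w_n=u_n-u$. By weak convergence $\|\nabla u_n\|_2^2=\|\nabla u\|_2^2+\|\nabla w_n\|_2^2+o(1)$, and by the Brezis–Lieb lemma $\|u_n\|_6^6=\|u\|_6^6+\|w_n\|_6^6+o(1)$. Using also $\langle I'_\mu(u_n),u_n\rangle\to0=\langle I'_\mu(u),u\rangle$,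
$$c=I_\mu(u)+\lim\big(\tfrac12\|\nabla w_n\|_2^2-\tfrac16\|w_n\|_6^6\big),\qquad\|\nabla w_n\|_2^2-\|w_n\|_6^6\to0 .$$
Pass to a subsequence with $\|\nabla w_n\|_2^2\to\ell$. Then $c=I_\mu(u)+\ell/3$. Sobolev gives $\ell\ge S\ell^{1/3}$, so $\ell=0$ or $\ell\ge S^{3/2}$. This is the dichotomy.

**Step 3: identify the level when $u=0$.** Let $u=0$, $\ell>0$, $c<2T$. Since $u_n\to0$ in $L^{q+1}$, $u_n^q\to0$ in $L^{(q+1)/q}$, which embeds continuously in $H^{-1}$. So $(u_n)$ satisfies $E(u_n)\to c$, $E'(u_n)\to0$ for $E(u)=\frac12\int|\nabla u|^2-\frac16\int|u|^6$ on $H$, with weak limit $0$ and no strongly convergent subsequence. Struwe's global compactness theorem (Math. Z. 187 (1984) 511–517; *Variational Methods*, Thm III.3.1) says: on a smooth bounded domain such a sequence is, for a subsequence, the sum of its weak limit $u^0$, of finitely many ($k\ge0$) rescaled nontrivial solutions $U^j\in D^{1,2}(\mathbb R^3)$ of $-\Delta U=|U|^4U$ on $\mathbb R^3$, and of a term tending to $0$ in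 $D^{1,2}$, with $E(u_n)\to E(u^0)+\sum_{j=1}^kE(U^j)$, where $E$ is extended to $D^{1,2}(\mathbb R^3)$ by the same formula. Here $u^0=0$, so $k\ge1$ and $c=\sum_jE(U^j)$.

For such $U$, $E(U)=\frac13\int|\nabla U|^2$. If $U_+\neq0$, testing with $U_+$ gives $\int|\nabla U_+|^2=\int U_+^6$, and Sobolev gives $\int|\nabla U_+|^2\ge S^{3/2}$; likewise for $U_-$. So $E(U^j)\ge T$, and $E(U^j)\ge2T$ if $U^j$ changes sign. As $c<2T$, $k=1$ and $U^1$ has constant sign. By regularity and the strong maximum principle $\pm U^1$ is a positive smooth solution, hence an Aubin–Talenti function by Caffarelli–Gidas–Spruck (CPAM 42 (1989)). So $c=E(U^1)=T$. $\square$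

**Corollary 5.** Let $\mu>0$.

(a) $I_\mu|_{N_\mu}$ satisfies (PS)$_c$ for $T<c<T+c_\mu$.

(b) If $c_\mu<T$, then $c_\mu$ is attained.

*Proof.* (a) By Step 3 of Section 3, Lemma 4 applies with $\mu_n=\mu$. By (6), $c<2T$. If the convergence is not strong, then either $u\ne0$ and $c\ge I_\mu(u)+T\ge c_\mu+T$, or $u=0$ and $c=T$. Both are excluded.

(b) Ekeland with $Q=N_\mu$ (Steps 3 and 4 of Section 3) gives $u_n\in N_\mu$ with $I_\mu(u_n)\to c_\mu$, $I_\mu'(u_n)\to0$. Non-strong convergence would give $c_\mu\ge I_\mu(u)+T\ge T$, since $I_\mu(u)\ge0$ whether $u=0$ or not. So the convergence is strong, and the limit is in the closed set $N_\mu$. $\square$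

So for large $\mu$ one solution comes easily: minimize on $N_\mu$.

## 6. Looking for a second critical point, and three obstacles

Let $c_\mu<T$ and let $v$ be a minimizer on $N_\mu$.

A natural idea is the ordinary mountain pass from $0$ to a point $e$ with $I_\mu(e)<0$. It only finds $c_\mu$ again. Along a path from $0$ to $e$, $G\ge0$ near $0$ by Sobolev, while $G(e)<0$: indeed $e_+\neq0$, and $I_\mu(te)>0$ for $0<t\le t_\mu(e)$, so $t_\mu(e)<1$. Going back from $e$ to the last zero of $G$ on the path we find a point $u\ne0$ with $G(u)=0$. There $u_+\ne0$, as otherwise $G(u)=\|u\|^2>0$. So the path meets $N_\mu$, and its maximum is at least $c_\mu$. The segment from $0$ to a large multiple of $v$ attains $c_\mu$. The infimum over all such paths and endpoints is therefore $c_\mu$.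

Section 1 suggests a better plan: a mountain pass *inside* $N_\mu$, from $v$ to a normalized bubble $t_\mu(P_\delta)P_\delta$ of energy at most $T+C\delta$. Three obstacles appear at once.

First, one needs a barrier strictly above $T$ on *every* path, not only along the bubbles of (2). Suppose we scale $u$ so that $\|u_+\|_6=S^{1/4}$ and use Sobolev's inequality. We get $m_\mu(u)\ge T-\frac{\mu}{q+1}\int u_+^{q+1}$: the only correction has the wrong sign. The cost $2\sqrt3\,\pi\delta$ of confinement is invisible to the Sobolev inequality of $\mathbb R^3$, and we need a version that sees the boundary.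

Second, the pass level will be above $T$, beyond the range where the argument of Corollary 5(b) gives compactness. Corollary 5(a) supplies a window above $T$, but it ends at $T+c_\mu$.

Third, the pass level must lie strictly below $T+c_\mu$, and $T+c_\mu$ is exactly what a naive path gives. A toy model shows this. On $\sigma,t\ge0$ let
$$J(\sigma,t)=\big(\tfrac12\sigma^2-\tfrac14\sigma^4\big)+\big(\tfrac12t^2-\tfrac16t^6\big).$$
Its critical points other than the origin are $(1,0)$, $(0,1)$, $(1,1)$, with values $\frac14$, $\frac13$, $\frac7{12}=\frac14+\frac13$. Along the curve of ray-maximum points, from $(1,0)$ to $(0,1)$, the maximum is $\frac7{12}$, taken at $(1,1)$: the sum of the two levels. Subtract an interaction $b\,\sigma t^5$ with $b>0$. Then $\sup(J-b\sigma t^5)<\frac7{12}$, because the supremum is attained, and at a maximum point either $\sigma t>0$ and the value is less than $J\le\frac7{12}$, or $\sigma t=0$ and it is at most $\frac13$. In the real problem the bubble's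 own level is only known to be at most $T+C\delta$, so the interaction has to beat $C\delta$. Section 8 shows that it is of order $\delta^{1/2}$.

## 7. A Sobolev inequality with remainder, and the barrier

**Lemma 6.** For $2<r<3$ there is $\kappa>0$ with
$$\|\nabla f\|_2^2\ge S\|f\|_6^2+\kappa\|f\|_r^2\qquad\text{for all }f\in H,\ f\ge0.$$

*Test on the unit ball.* In Section 1, $\|\nabla P_\delta\|_2^2-S\|P_\delta\|_6^2=A-SB^{1/3}=4\pi\sqrt3\,\delta+O(\delta^2)$, and $\|P_\delta\|_r^2\le C\delta$ by (7): the orders are compatible. For $r=3$ the inequality is false on $B_1$. Indeed, for $|x|<\frac12$ and small $\delta$ we have $P_\delta\ge\frac25U_\delta$, so $\|P_\delta\|_3^3\ge c\,\delta^{3/2}\int_0^{1/2}s^2(\delta^2+s^2)^{-3/2}ds\ge c'\delta^{3/2}\log\frac1\delta$, and $\|P_\delta\|_3^2\ge c''\delta(\log\frac1\delta)^{2/3}$, which is too large.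

*Proof of Lemma 6* (the argument of Brezis–Lieb, J. Funct. Anal. 62 (1985)). The idea is that $f$, extended by $0$, is a wasteful competitor in $\mathbb R^3$. We build a better one, with larger values and smaller energy, and apply Sobolev to it.

**Step 1: an auxiliary potential.** Let $\Omega\subset B_R$, extend $f\ne0$ by $0$, and put $\tilde g=f^{r-1}\in L^{6/(r-1)}$, where $6/(r-1)>3$. Let $\Delta\tilde h=\tilde g$ in $B_R$, $\tilde h=0$ on $\partial B_R$. Then $\tilde h\in C(\overline{B_R})\cap H^1_0(B_R)$ and $\tilde h\le0$. The Green function of $B_R$ satisfies $0\le\mathcal G(x,y)\le\frac1{4\pi|x-y|}$, which is bounded in $L^r(B_R,dy)$ uniformly in $x$ because $r<3$. With $r'=r/(r-1)$, Hölder gives $\|\tilde h\|_\infty\le C\|\tilde g\|_{r'}$, and then $\|\nabla\tilde h\|_2^2=\int|\tilde h|\tilde g\le C\|\tilde g\|_{r'}^2$. Since $\|\tilde g\|_{r'}=\|f\|_r^{r-1}$, for some $K$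
$$\|\nabla\tilde h\|_2^2+4\pi R\|\tilde h\|_\infty^2\le K\|f\|_r^{2(r-1)} .$$

**Step 2: the competitor.** For $\lambda>0$ put $h=\lambda\tilde h$ and
$$\varphi=f+h+\|h\|_\infty\ \text{ in }B_R,\qquad\varphi=\|h\|_\infty R/|x|\ \text{ outside }B_R .$$
The traces on $\partial B_R$ agree, so $\varphi\in D^{1,2}(\mathbb R^3)$. The exterior energy is $\|h\|_\infty^2R^2\int_R^\infty4\pi s^{-2}ds=4\pi R\|h\|_\infty^2$. The cross term in $B_R$ is $2\int\nabla f\cdot\nabla h=-2\lambda\int f\tilde g=-2\lambda\|f\|_r^r$. Finally $\varphi\ge f\ge0$ in $B_R$, so $\|\varphi\|_6\ge\|f\|_6$, and Sobolev's inequality for $\varphi$ reads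
$$\|\nabla f\|_2^2-2\lambda\|f\|_r^r+\lambda^2\|\nabla\tilde h\|_2^2+4\pi R\lambda^2\|\tilde h\|_\infty^2\ge S\|f\|_6^2 .$$

**Step 3: choose $\lambda$.** By Step 1, $\|\nabla f\|_2^2-S\|f\|_6^2\ge2\lambda\|f\|_r^r-\lambda^2K\|f\|_r^{2(r-1)}$. With $\lambda=\|f\|_r^{2-r}/K$ the right side is $\|f\|_r^2/K$. So $\kappa=1/K$ works. $\square$

**Choosing $r$: this is where $q<3$ enters.** Let $1<q<3$. We want $r\in(2,3)$, $r\le q+1$, with
$$a:=\frac{r(5-q)}{6-r}>2 .$$
If $q<2$, take $r=q+1$; then $a=q+1>2$. If $2\le q<3$, take $r<3$ close to $3$; this works since $a\to5-q>2$ as $r\to3$. Since $\frac ar+\frac{q+1-a}6=1$ and $r\le q+1<6$ (so $0<a\le q+1$), Hölder gives $\|f\|_{q+1}^{q+1}\le\|f\|_r^a\|f\|_6^{q+1-a}$. Fix this $r$ from now on, and define the continuous, scale-invariant quantity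
$$\rho(u)=\frac{\|u_+\|_r}{\|u_+\|_6}\qquad(u\in H,\ u_+\ne0).$$
It measures concentration. For instance $\rho(P_\delta)\le C\delta^{1/2}$ for small $\delta$, by (7) and $\|P_\delta\|_6\to S^{1/4}$, while $\rho\le|\Omega|^{1/r-1/6}$ always.

**Lemma 7.** Let $1<q<3$. There are $K_1,K_2>0$ depending only on $\Omega,q,r$ such that
$$m_\mu(u)\ge T+K_1\rho(u)^2-\mu K_2\rho(u)^a\qquad\text{for all }\mu>0,\ u_+\neq0 .$$

*Proof.* Let $w=tu$, $t>0$, with $\|w_+\|_6=S^{1/4}$, so $\|w_+\|_r=S^{1/4}\rho$ with $\rho=\rho(u)$. Since $\|\nabla w\|_2\ge\|\nabla w_+\|_2$, Lemma 6 applied to $w_+$ gives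
$$m_\mu(u)\ge I_\mu(w)\ge\tfrac12S^{3/2}+\tfrac\kappa2S^{1/2}\rho^2-\tfrac16S^{3/2}-\tfrac\mu{q+1}\|w_+\|_{q+1}^{q+1},$$
and $\|w_+\|_{q+1}^{q+1}\le S^{(q+1)/4}\rho^a$. $\square$

Because $a>2$, the good term wins for small $\rho$. If $0<\rho_0\le\big(\frac{K_1}{2\mu K_2}\big)^{1/(a-2)}$, then for this $\mu$ and for every smaller positive $\mu$,
$$\begin{aligned}\rho(u)\le\rho_0\ &\Rightarrow\ m_\mu(u)\ge T+\tfrac12K_1\rho(u)^2>T,\\ \rho(u)=\rho_0\ &\Rightarrow\ m_\mu(u)\ge T+\eta,\qquad\eta:=\tfrac12K_1\rho_0^2.\end{aligned}\tag{8}$$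
This is the hill of Section 1, now valid for all functions.

## 8. Adding a bubble to the ground state

**Lemma 8.** Let $1<q<3$ and let $v$ be a solution of (3) with $I_\mu(v)=c_\mu$. For all small $\delta>0$,
$$\sup_{\sigma,t\ge0}I_\mu(\sigma v+tP_\delta)<c_\mu+T .$$

*What a crude estimate does.* Expanding the quadratic part produces $\sigma t\int\nabla v\cdot\nabla P_\delta=\sigma t\int(v^5+\mu v^q)P_\delta>0$. If one keeps only $(\alpha+\beta)^6\ge\alpha^6+\beta^6$ and its analogue for $q+1$, this positive term, for which our bound is $O(\delta^{1/2})$, is not compensated, and nothing below $c_\mu+T$ comes out. The mixed terms of the power expansion must be kept: one of them cancels the bad term at $\sigma=1$, and another is the gain.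

*Proof.* **Step 1: an expansion with all relevant mixed terms.** For $\alpha,\beta\ge0$,
$$(\alpha+\beta)^6\ge\alpha^6+\beta^6+6\alpha^5\beta+6\alpha\beta^5,\qquad(\alpha+\beta)^{q+1}\ge\alpha^{q+1}+\beta^{q+1}+(q+1)\alpha^q\beta .$$
The first is the binomial formula. The second is an equality at $\beta=0$, and differentiating in $\beta$ reduces it to $(\alpha+\beta)^q\ge\alpha^q+\beta^q$, true as $q>1$. Together with $\int\nabla v\cdot\nabla P_\delta=\int(v^5+\mu v^q)P_\delta$ they give
$$I_\mu(\sigma v+tP_\delta)\le I_\mu(\sigma v)+I_\mu(tP_\delta)+t(\sigma-\sigma^5)\int v^5P_\delta+\mu t(\sigma-\sigma^q)\int v^qP_\delta-\sigma t^5\int vP_\delta^5.\tag{9}$$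

**Step 2: sizes of the integrals.** As $v\in L^\infty$, (7) with $r=1$ gives $\int v^5P_\delta,\ \int v^qP_\delta=O(\delta^{1/2})$. On $B_\delta(0)$, for small $\delta$, $U_\delta\ge c\,\delta^{-1/2}$, $h_\delta\le C\delta^{1/2}$ and $v\ge c>0$. So $P_\delta\ge\frac c2\delta^{-1/2}$ there, and since $|B_\delta|$ is of order $\delta^3$,
$$\int vP_\delta^5\ge c_1\delta^{1/2},\qquad c_1>0 .$$

**Step 3: only bounded $\sigma,t$ matter.** Using $(\alpha+\beta)^6\ge\alpha^6+\beta^6$ and $2\sigma t\int\nabla v\cdot\nabla P_\delta\le\sigma^2\|\nabla v\|_2^2+t^2\|\nabla P_\delta\|_2^2$,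
$$I_\mu(\sigma v+tP_\delta)\le\Big[\sigma^2\|\nabla v\|_2^2-\tfrac{\sigma^6}6\|v\|_6^6\Big]+\Big[t^2\|\nabla P_\delta\|_2^2-\tfrac{t^6}6\|P_\delta\|_6^6\Big].$$
By Section 4 the norms of $P_\delta$ converge to positive limits, so the right side tends to $-\infty$ as $\sigma+t\to\infty$, uniformly for small $\delta$. In particular the supremum in the lemma is attained for each small $\delta$.

**Step 4: contradiction.** Suppose the lemma fails. Then there are $\delta_n\to0$ and $\sigma_n,t_n\ge0$ with $I_\mu(\sigma_nv+t_nP_{\delta_n})\ge c_\mu+T$. By Step 3, for a subsequence, $\sigma_n\to\sigma$ and $t_n\to t$. Drop the last term of (9), use $I_\mu(tP_\delta)\le\frac{t^2}2\|\nabla P_\delta\|_2^2-\frac{t^6}6\|P_\delta\|_6^6$, and pass to the limit: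
$$c_\mu+T\le I_\mu(\sigma v)+S^{3/2}\Big(\frac{t^2}2-\frac{t^6}6\Big)\le c_\mu+T .$$
The first term has the unique maximizer $\sigma=1$, because $v\in N_\mu$ (Step 1 of Section 3). The second has the unique maximizer $t=1$, with value $\frac13S^{3/2}=T$. Hence $\sigma=t=1$. Now return to (9): the coefficients $\sigma_n-\sigma_n^5$ and $\sigma_n-\sigma_n^q$ tend to $0$, so the two middle terms are $o(\delta_n^{1/2})$. Also $\sigma_nt_n^5\ge\frac12$ for large $n$, $I_\mu(\sigma_nv)\le c_\mu$, and $I_\mu(t_nP_{\delta_n})\le m_\mu(P_{\delta_n})\le T+C\delta_n$ by (6). Therefore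
$$I_\mu(\sigma_nv+t_nP_{\delta_n})\le c_\mu+T+C\delta_n+o(\delta_n^{1/2})-\tfrac{c_1}2\delta_n^{1/2}<c_\mu+T$$
for large $n$, a contradiction. $\square$

## 9. A mountain pass inside $N_\mu$

**Lemma 9.** Let $1<q<5$, $\mu>0$, $e_0,e_1\in N_\mu$, let $\Gamma=\{\gamma\in C([0,1],N_\mu):\gamma(0)=e_0,\gamma(1)=e_1\}$ be nonempty, and let $c=\inf_{\gamma\in\Gamma}\max I_\mu\circ\gamma$. If $c>\max(I_\mu(e_0),I_\mu(e_1))$ and $I_\mu|_{N_\mu}$ satisfies (PS)$_c$, then $c$ is a critical value of $I_\mu$.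

*Proof.* By Step 3 of Section 3 it suffices to find a critical point of $I_\mu|_{N_\mu}$ at level $c$. Suppose there is none.

**Step 1: the gradient is bounded below near level $c$.** There are $\varepsilon,k>0$ with $\|\nabla_NI_\mu\|\ge k$ on $\{u\in N_\mu:|I_\mu(u)-c|\le2\varepsilon\}$, and we may take $2\varepsilon<c-\max_iI_\mu(e_i)$. Otherwise there would be $u_n\in N_\mu$ with $I_\mu(u_n)\to c$ and $\nabla_NI_\mu(u_n)\to0$, and by (PS)$_c$ a limit point would be critical at level $c$.

**Step 2: a flow that lowers the energy.** Let $\chi:\mathbb R\to[0,1]$ be Lipschitz, $\chi=1$ on $[c-\varepsilon,c+\varepsilon]$, $\chi=0$ off $[c-2\varepsilon,c+2\varepsilon]$, and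
$$Y=-\chi(I_\mu)\frac{\nabla_NI_\mu}{\|\nabla_NI_\mu\|^2}\quad\text{on }N_\mu\qquad(Y=0\text{ where }\chi(I_\mu)=0).$$
This field is tangent to $N_\mu$ and bounded by $1/k$. It is locally Lipschitz: $N_\mu$ is the union of the relatively open sets $\{\nabla_NI_\mu\ne0\}$, where $Y$ is locally Lipschitz since $\nabla_NI_\mu$ is $C^1$ near $N_\mu$, and $\{|I_\mu-c|>2\varepsilon\}$, where $Y=0$. Read in $C^2$ charts of $N_\mu$ it is again locally Lipschitz, so it has a local flow on $N_\mu$. Trajectories have speed at most $1/k$. So on a bounded time interval a trajectory has a limit, which is in the closed set $N_\mu$, and it can be continued from there: the flow is global. Since $(\nabla I_\mu,\nabla_NI_\mu)=\|\nabla_NI_\mu\|^2$, along it $\frac d{ds}I_\mu=-\chi(I_\mu)$. It fixes $e_0$ and $e_1$, because $I_\mu(e_i)<c-2\varepsilon$.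

**Step 3: contradiction.** Take $\gamma\in\Gamma$ with $\max I_\mu\circ\gamma\le c+\varepsilon$ and flow it for time $2\varepsilon$. As long as $I_\mu\in[c-\varepsilon,c+\varepsilon]$ the energy drops at rate $1$, so afterwards it is at most $c-\varepsilon$ everywhere. The new path is in $\Gamma$ with maximum at most $c-\varepsilon<c$, a contradiction. $\square$

## 10. Proof of Theorem 1

Let $1<q<3$ and $c_\mu<T$. By Corollary 5(b) there is a solution $v=u_1$ with $I_\mu(v)=c_\mu<T$. Fix $\rho_0,\eta$ as in (8).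

**Step 1: the endpoints, on opposite sides of the barrier.** Since $m_\mu(v)=I_\mu(v)<T$, (8) gives $\rho(v)>\rho_0$. Fix $\delta>0$ so small that Lemma 8 holds, $\rho(P_\delta)<\rho_0$ (possible because $\|P_\delta\|_r\to0$ and $\|P_\delta\|_6\to S^{1/4}$), and $m_\mu(P_\delta)<T+\eta/2$ (possible by (6)). Put $e_0=v$, $e_1=t_\mu(P_\delta)P_\delta$, and let $\Gamma,c$ be as in Lemma 9.

**Step 2: the level is above $T$.** For $\gamma\in\Gamma$ we have $\rho(\gamma(0))>\rho_0>\rho(\gamma(1))$, so $\rho(\gamma(s))=\rho_0$ for some $s$, and by (8) $I_\mu(\gamma(s))=m_\mu(\gamma(s))\ge T+\eta$. Hence $c\ge T+\eta>\max(I_\mu(e_0),I_\mu(e_1))$, provided $\Gamma\neq\emptyset$.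

**Step 3: the level is below $T+c_\mu$.** Let $z_s=(1-s)v+sP_\delta>0$ for $s\in[0,1]$. The path $\gamma(s)=t_\mu(z_s)z_s$ is continuous, lies in $N_\mu$, starts at $v$ (as $t_\mu(v)=1$) and ends at $e_1$. So $\Gamma\ne\emptyset$, and by Lemma 8
$$I_\mu(\gamma(s))=\max_{\theta\ge0}I_\mu(\theta z_s)\le\sup_{\sigma,t\ge0}I_\mu(\sigma v+tP_\delta)<T+c_\mu ,$$
where the supremum does not depend on $s$. Hence $c<T+c_\mu$.

**Step 4: conclusion.** Now $T<c<T+c_\mu$. By Corollary 5(a), (PS)$_c$ holds, and Lemma 9 gives a critical point $u_2$ with $I_\mu(u_2)=c>T>I_\mu(u_1)$. Both are nonzero critical points, hence solutions of (3), and $u_1\neq u_2$. Finally $c_\mu\le C\mu^{-2/(q-1)}\to0$ as $\mu\to\infty$ (Step 5 of Section 3), so the hypothesis holds for all large $\mu$. $\blacksquare$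

## 11. The threshold and slightly below it: proof of Theorem 2

Let $1<q<3$. At and below the threshold $c_\mu=T$, and Corollary 5(b) is silent. The barrier replaces it: we minimize on the unconcentrated side only.

**Step 1: the set $\{c_\mu<T\}$ is a half-line.** By Hölder $\rho(u)\le|\Omega|^{1/r-1/6}$. For small $\mu$, (8) is available with $\rho_0=|\Omega|^{1/r-1/6}$, so $m_\mu>T$ everywhere, and with (6) $c_\mu=T$. Hence $\mu_*>0$ (recall that $c_\mu$ is nonincreasing in $\mu$). By Theorem 1, $\mu_*<\infty$. As an infimum of functions continuous in $\mu$, $c_\mu$ is upper semicontinuous. So $\{\mu>0:c_\mu<T\}$ is open, and it contains with each point all larger ones. It therefore equals $(\mu_*,\infty)$, and $c_\mu=T$ for $0<\mu\le\mu_*$. For $\mu>\mu_*$ Theorem 1 gives two solutions.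

**Step 2: at $\mu_*$ the level $T$ is attained.** Let $\mu_n\downarrow\mu_*$, $\mu_n>\mu_*$, and let $v_n$ be solutions for $\mu_n$ with $I_{\mu_n}(v_n)=c_{\mu_n}<T$. Pass to a subsequence with $c_{\mu_n}\to\ell_*\le T$. Choose $\rho_0$ valid in (8) for $\mu_1$, hence for all $\mu\le\mu_1$, and so small that $\eta<T$. Then $\rho(v_n)>\rho_0$.

The norms $\|v_n\|_6$ are bounded below: $B+D=A\ge a_0$ with $a_0$ uniform in $n$, and $D\le C\mu_1B^{(q+1)/6}$, so $B$ cannot be small. Hence $\|v_n\|_r\ge\rho_0\|v_n\|_6\ge c>0$. By Lemma 4, for a subsequence $v_n\rightharpoonup v$ with $I'_{\mu_*}(v)=0$, and $v\ne0$ by compactness of $H\subset L^r$. So $I_{\mu_*}(v)\ge c_{\mu_*}=T$. The alternative $\ell_*\ge I_{\mu_*}(v)+T\ge2T$ is impossible because $\ell_*\le T$. Hence $v_n\to v$ strongly and $I_{\mu_*}(v)=\ell_*$. As $\ell_*\le T\le I_{\mu_*}(v)$, this common value is $T$. So $v$ is a solution for $\mu_*$ with $I_{\mu_*}(v)=c_{\mu_*}=T$. Since $m_{\mu_*}(v)=T$ is not larger than $T$, (8) gives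 $\rho(v)>\rho_0$.

**Step 3: a path that works for all $\mu$ near $\mu_*$.** Lemma 8 applies to $v$ with $\mu=\mu_*$, $c_{\mu_*}=T$. With $z_s=(1-s)v+sP_\delta$ we can therefore fix $\delta$ so small that $\rho(P_\delta)<\rho_0$, $m_\mu(P_\delta)<T+\eta/2$ for all $\mu>0$ (the constant in (6) does not depend on $\mu$), and $\max_{s\in[0,1]}m_{\mu_*}(z_s)<2T$. By joint continuity of $m_\mu(u)$, compactness of $[0,1]$, and $m_{\mu_*}(v)=T$, there is $\tau\in(0,\mu_*)$ such that for $\mu_*-\tau<\mu\le\mu_*$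
$$\max_{s\in[0,1]}m_\mu(z_s)<2T,\qquad m_\mu(v)<T+\tfrac\eta2 .\tag{10}$$
Fix such a $\mu$. Recall $c_\mu=T$, and that (8) holds for $\mu$ with the above $\rho_0,\eta$.

**Step 4: first solution, a minimum on the unconcentrated side.** Let $Q=\{u\in N_\mu:\rho(u)\ge\rho_0\}$, a closed set, and $d=\inf_QI_\mu$. Since $t_\mu(v)v\in Q$, (10) gives $T\le d<T+\eta/2$. Take $u_n\in Q$ from Ekeland's principle (Step 4 of Section 3). For large $n$, $I_\mu(u_n)<T+\eta$, so by (8) $\rho(u_n)\neq\rho_0$, that is, $\rho(u_n)>\rho_0$. So $Q$ contains a neighborhood of $u_n$ in $N_\mu$, $\|\nabla_NI_\mu(u_n)\|\le\frac1n$, and $I'_\mu(u_n)\to0$ by Step 3 of Section 3.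

Let $u$ be the weak limit in Lemma 4. As in Step 2, $\|(u_n)_+\|_6$ is bounded below, so $\|(u_n)_+\|_r\ge\rho_0\|(u_n)_+\|_6\ge c>0$, and $u\ne0$ by compactness in $L^r$. Then $I_\mu(u)\ge c_\mu=T$, and non-strong convergence would give $d\ge2T$, contradicting $d<T+\eta/2<2T$. So $u_n\to u$ strongly, and $u$ is a solution with $I_\mu(u)=d<T+\eta/2$.

**Step 5: second solution, across the barrier.** Apply Lemma 9 with $e_0=t_\mu(v)v$ and $e_1=t_\mu(P_\delta)P_\delta$, both of energy less than $T+\eta/2$. Since $\rho$ is scale-invariant, $\rho(e_0)>\rho_0>\rho(e_1)$, so every path crosses $\{\rho=\rho_0\}$ and $c\ge T+\eta$. The path $t_\mu(z_s)z_s$ and (10) give $c<2T=T+c_\mu$. By Corollary 5(a), (PS)$_c$ holds, and we get a solution of energy $c\ge T+\eta$, different from the first. $\blacksquare$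

## 12. Exactly one solution on balls for $3\le q<5$: proof of Theorem 3

If $u$ solves (3) on a ball of radius $R$ centered at $0$, then $R^{1/2}u(R\,\cdot)$ solves it on $B_1$ with $\mu R^{(5-q)/2}$ in place of $\mu$. So take $\Omega=B_1$.

*Existence.* For large $\mu$, $c_\mu\le C\mu^{-2/(q-1)}<T$. Section 3 and Corollary 5(b) hold for all $1<q<5$, so there is a solution.

*Uniqueness.* The plan: identities for radial solutions show that for large $\mu$ every solution is small and unconcentrated. After rescaling, the equation is a small perturbation of $-\Delta v=v^q$, for which the shooting map has one, nondegenerate, zero.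

By Gidas–Ni–Nirenberg a solution is radial, $u=u(r)$, with $u'<0$ on $(0,1]$. (In this section $r=|x|$.) Put $f(u)=u^5+\mu u^q$, $F(u)=\int_0^uf$, $b=u(0)$, $g=-u'$, and
$$X=\mu b^{q-1},\qquad L^2=\frac{f(b)}{3b}=\frac{b^4+X}3,\qquad\Phi=6F(u)-uf(u)=\mu\frac{5-q}{q+1}u^{q+1}.$$
So $\Phi$ is nonincreasing in $r$. Below, $C,c,C_i$ are positive constants depending only on $q$.

**Step 1: Pohozaev's identity, to compute $g(1)$.** Let $\mathcal E=r^3(\frac12u'^2+F)+\frac12r^2uu'$. Using $u''=-f-\frac2ru'$,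
$$\mathcal E'=\tfrac32r^2u'^2+3r^2F-2r^2u'^2+ruu'+\tfrac12r^2u'^2-\tfrac12r^2uf-ruu'=\tfrac12r^2\Phi .$$
As $\mathcal E(0)=0$ and $\mathcal E(1)=\frac12g(1)^2$,
$$g(1)^2=\mu\frac{5-q}{q+1}\int_0^1u^{q+1}r^2\,dr.\tag{11}$$

**Step 2: a bubble-shaped upper bound.** Let $w=g/(ru^3)$ on $(0,1)$. As $g'=f-\frac2rg$,
$$\frac{w'}w=\frac fg-\frac3r+\frac{3g}u=\frac{ruf-3ug+3rg^2}{rug}=\frac{6\mathcal E/r^2-r\Phi}{rug}\ge0,$$
because $6\mathcal E/r^2=\frac3{r^2}\int_0^rs^2\Phi\,ds\ge r\Phi(r)$. Near $0$, $g\sim f(b)r/3$, so $w(0^+)=f(b)/(3b^3)=L^2/b^2$. Therefore $(u^{-2})'=2g/u^3=2rw\ge2rL^2/b^2$, and integrating,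
$$u(r)\le b\,(1+L^2r^2)^{-1/2}.\tag{12}$$

**Step 3: a lower bound near the center.** Since $f$ is increasing and $u\le b$, $g(r)=r^{-2}\int_0^rs^2f(u)\,ds\le f(b)r/3=bL^2r$, so $u(r)\ge b(1-\frac12L^2r^2)$. From $u(1)=0$ we get $L\ge\sqrt2$; and $u\ge b/2$ for $r\le1/L$.

**Step 4: the a priori bound $X\le C_2\max(1,b^2)$.** We bound $g(1)$ from both sides. By Step 3 and (11),
$$g(1)^2\ge c\,\mu b^{q+1}\int_0^{1/L}r^2\,dr\ge c\,Xb^2L^{-3}.$$
By (12) and $q\ge3$, substituting $s=Lr$ and writing $\Lambda=1+\log L$,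
$$g(1)=\int_0^1f(u)r^2\,dr\le b^5L^{-3}\int_0^\infty\frac{s^2\,ds}{(1+s^2)^{5/2}}+\mu b^qL^{-3}\int_0^L\frac{s^2\,ds}{(1+s^2)^{3/2}}\le CbL^{-3}(b^4+X\Lambda).$$
Combining, $XL^3\le C_1(b^8+X^2\Lambda^2)$. Since $X\le3L^2$, there is $L_0=L_0(q)$ such that for $L\ge L_0$ we have $C_1X^2\Lambda^2\le3C_1L^2\Lambda^2X\le\frac12XL^3$. Then, as $b^4\le3L^2$,
$$XL^3\le2C_1b^8\le18C_1L^4,\qquad\text{i.e. }X\le18C_1L .$$
So $3L^2=b^4+X\le b^4+18C_1L\le b^4+L^2+81C_1^2$, whence $L\le C\max(1,b^2)$, and $X\le18C_1L$ gives the claim. If $L<L_0$, then $X\le3L_0^2$. In all cases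
$$\mu b^{q-1}=X\le C_2\max(1,b^2).$$

**Step 5: for large $\mu$ solutions are small.** If $b\ge1$, Step 4 gives $\mu\le C_2b^{3-q}\le C_2$, because $q\ge3$. Hence for $\mu>C_2$ we have $b<1$ and $\mu b^{q-1}\le C_2$.

**Step 6: rescaling.** Put $v=\mu^{1/(q-1)}u$ and $\varepsilon=\mu^{-4/(q-1)}$. Then $-\Delta v=v^q+\varepsilon v^5$, and $M=v(0)=\max v$ satisfies $M^{q-1}=X\le C_2$. Testing with the first Dirichlet eigenfunction $\phi_1>0$ gives $\lambda_1\int v\phi_1=\int(v^q+\varepsilon v^5)\phi_1\le(M^{q-1}+\varepsilon M^4)\int v\phi_1$, so $M^{q-1}+\varepsilon M^4\ge\lambda_1$. So for small $\varepsilon$, $M$ lies in a fixed compact subset of $(0,\infty)$.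

**Step 7: the shooting map.** Let $V(\cdot;M,\varepsilon)$ be the radial solution of $-\Delta V=V_+^q+\varepsilon V_+^5$ with $V(0)=M>0$, $V'(0)=0$. Integrating $(r^2V')'=-r^2(V_+^q+\varepsilon V_+^5)$ twice, this is equivalent to
$$V(r)=M-\int_0^r\Big(s-\frac{s^2}r\Big)\big(V_+^q+\varepsilon V_+^5\big)(s)\,ds .$$
A contraction argument gives a solution near $r=0$. For $\varepsilon\ge0$ it is strictly decreasing in $r>0$, and since $\int_0^r(s-\frac{s^2}r)ds=\frac{r^2}6$, it satisfies $M-\frac{r^2}6(M^q+\varepsilon M^5)\le V\le M$. So it exists for all $r\ge0$. The nonlinearity is locally Lipschitz, so the solution is unique by Gronwall.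

On $[0,1]$ the integral equation has the form $\Psi(V,M,\varepsilon)=0$ with $\Psi$ of class $C^1$ on $C([0,1])\times\mathbb R^2$ (as $q>1$). The derivative $D_V\Psi$ is the identity plus a Volterra operator with bounded kernel, hence invertible. By the implicit function theorem, together with uniqueness, $Z(M,\varepsilon)=V(1;M,\varepsilon)$ is a $C^1$ function on a neighborhood of $(0,\infty)\times[0,\infty)$. A solution $v$ of the rescaled problem equals $V(\cdot;v(0),\varepsilon)$ on $[0,1]$, so distinct solutions give distinct zeros $M>0$ of $Z(\cdot,\varepsilon)$.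

**Step 8: the limit $\varepsilon=0$.** By scaling, $V(r;M,0)=MV_1(M^{(q-1)/2}r)$ with $V_1=V(\cdot;1,0)$ on $[0,\infty)$, so $Z(M,0)=MV_1(M^{(q-1)/2})$. The function $V_1$ is strictly decreasing. It has a zero $R_1$: for $1<q<5$ the problem $-\Delta V=V^q$ has a positive solution in $B_1$ vanishing on $\partial B_1$ (minimize $\|\nabla V\|_2^2$ on $\|V\|_{q+1}=1$, using the compact embedding, and rescale), which is radial by Gidas–Ni–Nirenberg, hence a rescaling of $V_1$. The zero is unique, and $V_1'(R_1)<0$. So $Z(\cdot,0)$ has the unique positive zero $M_*=R_1^{2/(q-1)}$, and since $V_1(R_1)=0$,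
$$\partial_MZ(M_*,0)=\tfrac{q-1}2M_*^{(q-1)/2}V_1'(R_1)<0 .$$

**Step 9: conclusion.** By continuity there are $k,\varepsilon_1>0$ with $\partial_MZ<0$ for $|M-M_*|<k$, $0\le\varepsilon<\varepsilon_1$. So $Z(\cdot,\varepsilon)$ has at most one zero in that interval. On the other hand, for small $\varepsilon$ every solution has $|v(0)-M_*|<k$. Otherwise there would be $\varepsilon_n\to0$ and values $M_n=v_n(0)$ with $|M_n-M_*|\ge k$. By Step 6 a subsequence converges to some $M_\infty\in(0,\infty)$, and by continuity of $Z$, $Z(M_\infty,0)=0$. So $M_\infty=M_*$, a contradiction. Since $\varepsilon=\mu^{-4/(q-1)}\to0$ as $\mu\to\infty$, for all large $\mu$ there is at most one solution, and with the existence part exactly one. $\blacksquare$
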